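\title{Minimal covers in the segment between a numbering and its completion}

\begin{abstract}
Every numbering $\alpha$ of a countable set $\mathcal A$ has a completion $\alpha_a$ with respect to an element $a\in\mathcal A$. We disprove the conjecture that, for incomplete $\alpha$, the isomorphism type of the segment $[\alpha,\alpha_a]$ is determined by the degree of $\alpha_a$. For every countable $\mathcal A$ with at least two elements and every $a\in\mathcal A$ we construct incomplete numberings $\gamma\le\beta$ with $\gamma_a\equiv\beta_a$ such that the least element of $[\beta,\beta_a]$ has a minimal cover and the least element of $[\gamma,\gamma_a]$ has none. The minimal cover comes from a maximal set; its absence comes from the fact that the halting set contains two disjoint copies of itself.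
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A \emph{numbering} of a set $\mathcal A$ is a surjection $\alpha\colon\mathbb N\to\mathcal A$; one thinks of $x$ as a name of the object $\alpha(x)$. A numbering $\alpha$ is \emph{reducible} to $\beta$, written $\alpha\le\beta$, if $\alpha$-names can be translated into $\beta$-names by an algorithm, that is, if $\alpha=\beta\circ j$ for a total computable function $j$. We write $\alpha\equiv\beta$ if $\alpha\le\beta$ and $\beta\le\alpha$, and $\alpha<\beta$ if $\alpha\le\beta$ and $\beta\not\le\alpha$. The equivalence classes, called \emph{degrees}, form an upper semilattice whose join is induced by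
\[
(\alpha\oplus\beta)(2x)=\alpha(x),\qquad(\alpha\oplus\beta)(2x+1)=\beta(x).
\]
For numberings $\gamma\le\delta$ of $\mathcal A$, the \emph{segment} $[\gamma,\delta]$ is the set of degrees of numberings $\mu$ of $\mathcal A$ with $\gamma\le\mu\le\delta$, with the induced order; we write $\mu\in[\gamma,\delta]$ also for a numbering $\mu$ whose degree lies in the segment.

A numbering $\alpha$ is \emph{complete with respect to $a\in\mathcal A$} (Mal'tsev) if for every partial computable function $f$ there is a total computable function $g$ with $\alpha g(x)=\alpha f(x)$ when $f(x)$ is defined and $\alpha g(x)=a$ otherwise. Thus in a complete numbering a computation that may or may not return a name can be converted into a genuine name, divergence being read as $a$. A numbering is \emph{incomplete} if it is not complete with respect to any element of $\mathcal A$.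

Any numbering can be made complete by declaring all computations to be names. Let $\langle\cdot,\cdot\rangle$ be a computable bijection $\mathbb N^2\to\mathbb N$, let $\varphi_0,\varphi_1,\dots$ be the standard enumeration of the unary partial computable functions, and let $U(\langle e,x\rangle)=\varphi_e(x)$ be the universal function. The \emph{completion} of $\alpha$ with respect to $a$ is the numbering
\[
\alpha_a(x)=\begin{cases}\alpha(U(x))&\text{if $U(x)$ is defined,}\\ a&\text{otherwise.}\end{cases}
\]
As recalled in Section~\ref{sec:completion}, $\alpha_a$ is the least numbering above $\alpha$ that is complete with respect to $a$, so the segment $[\alpha,\alpha_a]$ describes what separates $\alpha$ from completeness. The following conjecture is posed in~\cite{completion}.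

\medskip
\noindent\textbf{Conjecture.} \emph{If $\alpha$ and $\beta$ are incomplete numberings of $\mathcal A$, $a\in\mathcal A$, and $\alpha_a\equiv\beta_a$, then $[\alpha,\alpha_a]$ and $[\beta,\beta_a]$ are isomorphic upper semilattices.}
\medskip

The segments in question have much in common. Each of them is a join-preserving image of one and the same structure, the partial computable functions under $\oplus$; each has distinct least and greatest elements; and in each the greatest element is not the join of two smaller ones (Section~\ref{sec:completion}). It is reasonable to guess that once the top is fixed nothing distinguishes them. The conjecture contains a homogeneity statement: if $\alpha\le\beta\le\alpha_a$, then $\beta_a\equiv\alpha_a$, so $[\alpha,\alpha_a]$ would be isomorphic to its own upper cone at every incomplete point $\beta$. It is this special case that we refute. In a partial order, $c$ is a \emph{minimal cover} of $m$ if $m<c$ and no element lies strictly between them.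

\begin{theorem}\label{thm:main}
Let $\mathcal A$ be a countable set with $|\mathcal A|\ge2$ and let $a\in\mathcal A$. There are incomplete numberings $\gamma\le\beta$ of $\mathcal A$ with $\gamma_a\equiv\beta_a$ such that
\begin{itemize}
\item[(1)] in $[\gamma,\gamma_a]$ the least element has no minimal cover: for every $\mu\in[\gamma,\gamma_a]$ with $\mu\not\le\gamma$ there is a numbering $\nu$ with $\gamma<\nu<\mu$;
\item[(2)] in $[\beta,\beta_a]$ the least element has a minimal cover.
\end{itemize}
\end{theorem}

An isomorphism of upper semilattices preserves the order, since $x\le y$ means $x\vee y=y$; hence it preserves the least element and its minimal covers, and $[\gamma,\gamma_a]\not\cong[\beta,\beta_a]$. The two segments are not even elementarily equivalent as partial orders, because ``the least element has a minimal cover'' is a first-order sentence. So the conjecture fails for every $\mathcal A$ and $a$ for which it has content: an uncountable or empty set has no numberings, and the only numbering of a one-element set is complete.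

Minimal covers are easy to come by: a maximal set produces a candidate over any numbering (Section~\ref{sec:maximal}). The work lies in part~(1). We build $\gamma$ by finite approximations so that every partial computable function $f$ meets one of two fates. Either $f$ is absorbed, which means that $\gamma\circ f$ is copied into a column of $\gamma$ and adds nothing to it; or $f$ cannot be absorbed without making $\gamma$ decide the halting problem in a certain sense, and then $\gamma\circ f$ can be cut in two, just as the halting set can. Section~\ref{sec:free} shows the cut in the simplest case, Sections~\ref{sec:conditions}--\ref{sec:splitting} develop the approximations and prove the dichotomy, Section~\ref{sec:cover} prepares the minimal cover of $\beta$, and Section~\ref{sec:construction} assembles the proof.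

\section{Completion through partial computable functions}\label{sec:completion}

We abbreviate ``partial computable'' to p.c.\ and ``computably enumerable'' to c.e. Let $\mathcal P$ be the set of unary p.c.\ functions, $W_e$ the domain of $\varphi_e$, and $W_{e,s}$ the finite part of $W_e$ enumerated in $s$ steps, so that $W_{e,s}\subseteq W_{e,s+1}$ and membership in $W_{e,s}$ is decidable. The \emph{halting set} $K=\{e:\varphi_e(e)\text{ is defined}\}$ is c.e.\ and not computable; in particular $K$ and $\mathbb N\setminus K$ are infinite, and $K$ does not differ from a computable set by a finite set. The sign $\simeq$ means that both sides are undefined or both are defined and equal. We use two standard tools, in which $x$ may be a tuple.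

\emph{The $s$-$m$-$n$ theorem with padding.} For every p.c.\ function $\psi(x,y)$ there is an injective total computable $S$ with $\varphi_{S(x)}(y)\simeq\psi(x,y)$.

\emph{The recursion theorem with parameters.} For every p.c.\ function $\psi(e,x,y)$ there is an injective total computable function $e(x)$ with $\varphi_{e(x)}(y)\simeq\psi(e(x),x,y)$. Indeed, let $S$ be injective with $\varphi_{S(u,x)}(y)\simeq\varphi^{(3)}_u(u,x,y)$, where $\varphi^{(3)}_u$ is the ternary function with index $u$; let $u$ be an index of $(w,x,y)\mapsto\psi(S(w,x),x,y)$, and put $e(x)=S(u,x)$.

Fix $\mathcal A$ and $a$. It is convenient to treat divergence as a value. Let $\mathbb N_\bot=\mathbb N\cup\{\bot\}$, write $f(x)=\bot$ if $f(x)$ is undefined, and put $\gamma(\bot)=a$ for every map $\gamma\colon\mathbb N\to\mathcal A$. Then $\gamma f\colon\mathbb N\to\mathcal A$ is a total map for each $f\in\mathcal P$, and $\gamma_a=\gamma U$. We use $\le$ and $\oplus$ also for maps $\mathbb N\to\mathcal A$ that are not onto. In this language $\gamma$ is complete with respect to $a$ if and only if $\gamma f\le\gamma$ for all $f\in\mathcal P$.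

\begin{lemma}\label{lem:names}
A map $\mu\colon\mathbb N\to\mathcal A$ satisfies $\mu\le\gamma_a$ if and only if $\mu=\gamma f$ for some $f\in\mathcal P$.
\end{lemma}

\begin{proof}
If $\mu=\gamma_aj$ with $j$ total computable, then $\mu=\gamma f$ for $f=Uj$. Conversely, $\gamma\varphi_e(x)=\gamma_a(\langle e,x\rangle)$.
\end{proof}

The proof uses only that $U$ is p.c.\ and that every $f\in\mathcal P$ has the form $Uj$ with $j$ total computable. So the lemma holds for any universal function in this sense, and all universal functions give equivalent completions. The basic properties of completion follow at once.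
\begin{itemize}
\item[(C1)] $\alpha\le\alpha_a$, since $\alpha=\alpha\circ\mathrm{id}$.
\item[(C2)] $\alpha_a$ is complete with respect to $a$, since $\alpha_af=\alpha(Uf)\le\alpha_a$ for $f\in\mathcal P$.
\item[(C3)] $\alpha\equiv\alpha_a$ if and only if $\alpha$ is complete with respect to $a$, since $\alpha_a\le\alpha$ holds exactly when $\alpha f\le\alpha$ for all $f\in\mathcal P$.
\item[(C4)] If $\alpha\le\beta$, then $\alpha_a\le\beta_a$, since $\alpha=\beta j$ gives $\alpha_a=\beta(jU)$.
\end{itemize}
If $\alpha\le\beta$ and $\beta$ is complete with respect to $a$, then $\alpha_a\le\beta_a\equiv\beta$; this is the minimality of $\alpha_a$. If $\alpha\le\beta\le\alpha_a$, then $\alpha_a\le\beta_a\le(\alpha_a)_a\equiv\alpha_a$. Finally, a numbering $\mu\in[\alpha,\alpha_a]$ has the form $\alpha f$ and is equivalent to $\alpha\oplus\alpha f$ because $\alpha\le\mu$. So $f\mapsto\deg(\alpha\oplus\alpha f)$ maps $\mathcal P$ onto $[\alpha,\alpha_a]$, and it sends $f\oplus g$ to the join of the images of $f$ and $g$.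

The next lemma says that a complete numbering is not a join of two strictly smaller ones. It will reduce the incompleteness of $\beta$ to two nonreducibilities.

\begin{lemma}\label{lem:join}
If a numbering $\delta=\alpha_0\oplus\alpha_1$ is complete with respect to some element, then $\delta\le\alpha_0$ or $\delta\le\alpha_1$.
\end{lemma}

\begin{proof}
Let $g$ be total computable with $\delta g(n)=\delta U(n)$ whenever $U(n)$ is defined. We use a computation that looks at the side on which $g$ will place it before deciding what to output. By the recursion theorem there is a computable $e(x,y)$ such that, with $n(x,y)=\langle e(x,y),0\rangle$,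
\[
U(n(x,y))=\begin{cases}x&\text{if $g(n(x,y))$ is even,}\\ y&\text{if $g(n(x,y))$ is odd.}\end{cases}
\]
Then $\delta(x)=\alpha_0(g(n(x,y))/2)$ in the even case and $\delta(y)=\alpha_1((g(n(x,y))-1)/2)$ in the odd case. If for some $y$ the even case occurs for all $x$, then $\delta\le\alpha_0$. Otherwise, given $y$, we search for an $x$ for which the odd case occurs, and this gives $\delta\le\alpha_1$.
\end{proof}

\begin{example}\label{ex:two}
Let $\mathcal A=\{a,b\}$. A numbering $\alpha$ is determined by the set $X=\alpha^{-1}(b)$, where $\emptyset\ne X\ne\mathbb N$; reducibility of numberings is many-one reducibility $\le_m$ of sets, and $\alpha f$ corresponds to $f^{-1}(X)$. Suppose $X$ is c.e. Then $\alpha_a$ corresponds to $U^{-1}(X)$, which is c.e.\ and hence $\le_m K$; and $K=f^{-1}(X)$ for the function $f$ with domain $K$ and a constant value in $X$. So $\alpha_a\equiv K$, and $[\alpha,\alpha_a]$ consists of the $m$-degrees of c.e.\ sets above $X$. By (C3), $\alpha$ is complete with respect to $a$ exactly when $K\le_mX$. It is never complete with respect to $b$: a function with domain $K$ and a constant value outside $X$ would give $\mathbb N\setminus K\le_mX$, making $\mathbb N\setminus K$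 c.e. Thus the conjecture includes the assertion that the upper cones of the c.e.\ $m$-degrees at all c.e.\ sets $X$ with $\emptyset\neq X\neq\mathbb N$ and $K\not\le_mX$ are isomorphic. Theorem~\ref{thm:main} makes no claim about this special case; the construction below places no bound on the complexity of $\gamma$.
\end{example}

\section{Maximal sets give minimal covers}\label{sec:maximal}

Write $X\subseteq^*Y$ if $X\setminus Y$ is finite. A set $M$ is \emph{maximal} if it is c.e., its complement $\overline M=\mathbb N\setminus M$ is infinite, and for every c.e.\ set $V$ either $V\setminus M$ or $\mathbb N\setminus(V\cup M)$ is finite. In words, no c.e.\ set cuts $\overline M$ into two infinite parts. Maximal sets exist (Friedberg, 1958), and we fix one, $M$. Two consequences will be used.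
\begin{itemize}
\item[(M1)] $\overline M$ has no infinite c.e.\ subset (that is, $M$ is simple). Such a subset contains an infinite computable set, which splits into infinite computable sets $V_0,V_1$; then $V_0\setminus M=V_0$ and $\mathbb N\setminus(V_0\cup M)\supseteq V_1$ are both infinite. In particular $M$ is infinite and not computable.
\item[(M2)] If $P$ is computable, then $\overline M\subseteq^*P$ or $\overline M\subseteq^*\mathbb N\setminus P$; this is the definition applied to $V=P$.
\end{itemize}

If $u$ is a p.c.\ function with domain $M$, then a numbering $\beta$ can compute $\beta u(x)$ once $x$ has appeared in $M$; whatever $\beta u$ adds to $\beta$ is located on $\overline M$. A numbering between $\beta$ and $\beta\oplus\beta u$ consults $\beta u$ on a c.e.\ set of arguments, and that set contains almost all of $\overline M$ or almost nothing of it.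

\begin{lemma}\label{lem:maximal}
Let $\beta$ be a numbering of $\mathcal A$, let $u\in\mathcal P$ have domain $M$, and let $\mu=\beta\oplus\beta u$. Then $\mu\in[\beta,\beta_a]$, and every $\nu$ with $\beta\le\nu\le\mu$ is equivalent to $\beta$ or to $\mu$. Hence either $\beta u\le\beta$, or $\mu$ is a minimal cover of $\beta$ in $[\beta,\beta_a]$.
\end{lemma}

\begin{proof}
We have $\mu\le\beta_a$ by Lemma~\ref{lem:names}. Let $\beta\le\nu=\mu j$ with $j$ total computable, and let $V=\{x':j(x)=2x'+1\text{ for some }x\}$, a c.e.\ set.

Suppose $V\setminus M$ is finite. We show $\nu\le\beta$. Given $x$, compute $j(x)$. If $j(x)$ is even, then $\nu(x)=\beta(j(x)/2)$ and we output $j(x)/2$. If $j(x)=2x'+1$, then $\nu(x)=\beta u(x')$ and $x'\in V$. If $x'$ belongs to the finite set $V\setminus M$, then $\nu(x)=a$ and we output a fixed $\beta$-name of $a$; otherwise $x'\in M$, and we output $u(x')$.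

Suppose $\mathbb N\setminus(V\cup M)$ is finite. We show $\beta u\le\nu$, which gives $\mu\le\nu$. Given $x'$ in this finite set, we have $\beta u(x')=a$ and output a fixed $\nu$-name of $a$. For any other $x'$, wait until $x'$ appears in $M$ or some $x$ with $j(x)=2x'+1$ is found. In the first case translate the $\beta$-name $u(x')$ into a $\nu$-name by means of $\beta\le\nu$. In the second case output $x$, which is correct because $\nu(x)=\mu(2x'+1)=\beta u(x')$.
\end{proof}

In Example~\ref{ex:two}, let $X$ be computable and let $u$ have a constant value in $X$. Then $\beta u$ corresponds to $M$, which is not computable, so the least element of $[\beta,\beta_a]$ has a minimal cover. The lemma also shows what part~(1) of the theorem demands: the numbering $\gamma$ must satisfy $\gamma u\le\gamma$ for \emph{every} p.c.\ function $u$ with domain $M$, and yet be incomplete. So $\gamma$ has to behave like a complete numbering toward many functions, and we need a criterion that tells which functions to yield to and which to resist.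

\section{The halting set splits}\label{sec:free}

The incompleteness of $\gamma$ will be witnessed by one function. \emph{Column} $d$ is the set $\{\langle d,y\rangle:y\in\mathbb N\}$. Put $\bar n=\langle0,n\rangle$; column $0$ is where the values of $\gamma$ will be chosen freely. Let
\[
\kappa(n)=\begin{cases}\bar n&\text{if }n\in K,\\ \bot&\text{if }n\notin K.\end{cases}
\]
We shall keep $\gamma\kappa\not\le\gamma$. In contrast with a function whose domain is maximal, $\kappa$ can be cut into two pieces, each of them as complicated as $\kappa$. To make this precise let $\mathcal R$ be the set of injective total computable functions $r$ with $r^{-1}(K)=K$. It contains the identity and is closed under composition.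

\begin{lemma}\label{lem:K}
\begin{itemize}
\item[(a)] There are $e_0,e_1\in\mathcal R$ with disjoint ranges.
\item[(b)] If $C$ is c.e.\ and $C\cap K$ is finite, there is $r\in\mathcal R$ whose range is disjoint from $C$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By the $s$-$m$-$n$ theorem there is an injective computable $S(x,i)$ with $\varphi_{S(x,i)}(y)\simeq\varphi_x(x)$ for all $y$. Put $e_i(x)=S(x,i)$. Then $e_i(x)\in K$ if and only if $x\in K$, and the ranges are disjoint because $S$ is injective.

(b) We first avoid the finite set $C\cap K$ and then the rest of $C$. The $2^l$ compositions $e_{i_1}\cdots e_{i_l}$ have pairwise disjoint ranges: two of them have the forms $q\,e_0\cdots$ and $q\,e_1\cdots$ with a common injective initial factor $q$. For $2^l>|C\cap K|$ one of them, $r_1$, has range disjoint from $C\cap K$. The set $C_1=r_1^{-1}(C)$ is c.e., and it is disjoint from $K$, since $x\in C_1\cap K$ would give $r_1(x)\in C\cap K$. By the recursion theorem there is an injective computable $r_2$ such that $\varphi_{r_2(x)}(y)$ is defined if and only if $x\in K$ or $r_2(x)\in C_1$. If $r_2(x)\in C_1$, then $\varphi_{r_2(x)}$ is total, so $r_2(x)\in K$, contrary to $C_1\cap K=\emptyset$.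 Hence $r_2(x)\notin C_1$ for all $x$, and $r_2(x)\in K$ if and only if $x\in K$. The function $r=r_1r_2$ is as required.
\end{proof}

Fix $e_0,e_1$ as in (a). Part (b) will allow us to discard any c.e.\ set of exceptional arguments that meets $K$ in a finite set, however much of $\mathbb N\setminus K$ it contains.

All maps $\mathbb N\to\mathcal A$ that we compare have the form $\gamma\xi$, where $\xi\colon\mathbb N\to\mathbb N_\bot$ is a map fixed in advance. We call such a $\xi$ a \emph{pattern}. Elements of $\mathcal P$ are patterns, and so is the identity $\iota$. The join $\xi\oplus\eta$ is defined as for numberings, and $\gamma(\xi\oplus\eta)=\gamma\xi\oplus\gamma\eta$.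

\begin{example}[the free construction]\label{ex:free}
Let us build $\gamma$ as a union of finite partial maps $v\colon\mathbb N\to\mathcal A$ with no further constraint. Put $v(\bot)=a$, and for $u,u'\in\mathbb N_\bot$ write $u\sim_vu'$ if $u=u'$ or if $u,u'\in\operatorname{dom}v\cup\{\bot\}$ and $v(u)=v(u')$. If $u\not\sim_vu'$, then $v$ has a finite extension giving $u$ and $u'$ different values, as $|\mathcal A|\ge2$. Write $\xi\le_v\eta$ if $\xi(x)\sim_v\eta(h(x))$ for some total computable $h$ and all $x$. If $\xi\not\le_v\eta$ for every $v$, we can defeat the functions $h$ one after another and obtain $\gamma\xi\not\le\gamma\eta$. The following three nonreducibilities hold for every $v$.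

(a) $\kappa e_0\not\le_v\iota$. Suppose $\kappa e_0(n)\sim_vh(n)$ for all $n$. If $n\notin K$, then $\bot\sim_vh(n)$, so $h(n)\in\operatorname{dom}v$. If $n\in K$ and $\overline{e_0(n)}\notin\operatorname{dom}v$, then $h(n)=\overline{e_0(n)}\notin\operatorname{dom}v$. So $\mathbb N\setminus K$ differs from the computable set $h^{-1}(\operatorname{dom}v)$ by a finite set, which is impossible.

(b) $\kappa\not\le_v\iota\oplus\kappa e_0$. Suppose $\kappa(y)\sim_v(\iota\oplus\kappa e_0)(h(y))$ for all $y$, and look only at $y=e_1(n)$. If $n\in K$ and $\bar y\notin\operatorname{dom}v$, then $\kappa(y)=\bar y$ is $\sim_v$-related only to itself, and it is not a value of $\kappa e_0$ because the ranges of $e_0$ and $e_1$ are disjoint; so $h(y)=2\bar y$. If $n\notin K$, then $\kappa(y)=\bot$, so $h(y)$ is odd or $h(y)=2w$ with $w\in\operatorname{dom}v$. Thus, with finitely many exceptions, $n\in K$ if and only if $h(e_1(n))=2w$ with $w\notin\operatorname{dom}v$, and again $K$ would be computable.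

(c) $u\not\le_v\iota$, where $u$ is the identity on $M$ and undefined elsewhere. If $u(x)\sim_vh(x)$ for all $x$, then for $x\notin\operatorname{dom}v$ we have $x\notin M$ if and only if $h(x)\in\operatorname{dom}v$, so $M$ would be computable.

If we diagonalize everywhere, (a) and (b) give $\gamma<\gamma\oplus\gamma\kappa e_0<\gamma\oplus\gamma\kappa$, so $\gamma\oplus\gamma\kappa$ is not a minimal cover of $\gamma$. But (c) and Lemma~\ref{lem:maximal} show that $\gamma\oplus\gamma u$ is one.
\end{example}

The example contains the mechanism of part~(1) and the obstacle to it. The mechanism is that the half of $\kappa$ along $e_0$ is already irreducible to $\gamma$, while it gives no information about the half along $e_1$. The obstacle is that functions such as $u$ must not be diagonalized against. We shall instead \emph{absorb} a function $f$ whenever this is safe: choose an unused column $c$ and commit to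
\begin{equation}\label{eq:absorb}
\gamma(\langle c,y\rangle)=\gamma f(y)\qquad\text{for all }y,
\end{equation}
which forces $\gamma f\le\gamma$. ``Safe'' will mean that the commitments made so far do not produce a copy of $\kappa$. The point to prove is that a function which cannot be absorbed carries a copy of $\kappa$ and can be cut along $e_0$ and $e_1$ in the same way.

\section{Paths and conditions}\label{sec:conditions}

Commitments of the form \eqref{eq:absorb} interact: $f(y)$ may lie in a column that is itself committed to another function, or to $f$. To find $\gamma(z)$ one has to follow the commitments from $z$ as long as possible.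

An \emph{assignment} is a finite partial function $\sigma$ from $\mathbb N\setminus\{0\}$ to $\mathcal P$; it assigns functions to columns, and column $0$ is never assigned. The \emph{$\sigma$-path} of $z\in\mathbb N$ is the sequence $z=z_0,z_1,\dots$ in which $z_i=\langle d,y\rangle$ is followed by $z_{i+1}=\sigma(d)(y)$ if $d\in\operatorname{dom}\sigma$ and $\sigma(d)(y)$ is defined; otherwise the path stops at $z_i$. A \emph{$\sigma$-terminal} is a number whose column is not in $\operatorname{dom}\sigma$. A path has one of three fates. It \emph{ends in a terminal}; or it stops at $\langle d,y\rangle$ with $d\in\operatorname{dom}\sigma$ and $\sigma(d)(y)=\bot$, and then it \emph{dies at column $d$}; or it is \emph{infinite}, possibly cyclic, as when $\sigma(1)(y)=\langle1,y\rangle$. Two paths \emph{meet} if they have a common element. The following facts are read off from the definition.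
\begin{itemize}
\item[(P1)] Two $\sigma$-paths that meet coincide from a common element on, so they have the same fate: the same terminal, death at the same column, or both infinite. A finite path has no repetitions. Meeting is an equivalence relation on infinite paths.
\item[(P2)] If $\sigma\subseteq\tau$, the $\sigma$-path of $z$ is an initial segment of the $\tau$-path of $z$. The two are equal if the $\sigma$-path dies, is infinite, or ends in a column outside $\operatorname{dom}\tau$, for instance in column $0$.
\item[(P3)] If $\sigma$ and $\sigma'$ differ only at the argument $c$, the $\sigma$-path and the $\sigma'$-path of $z$ agree up to and including the first element of column $c$, and are equal if one of them has no such element.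
\item[(P4)] The relation ``$z'$ lies on the $\sigma$-path of $z$'' is c.e., because $\sigma$ involves finitely many p.c.\ functions.
\item[(P5)] If $Z$ is finite and $r$ is injective, then for only finitely many $n$ is $\overline{r(n)}$ the end of the $\sigma$-path of an element of $Z$.
\end{itemize}

A numbering that obeys \eqref{eq:absorb} for all assigned columns is constant along each path. On a path that dies it has the value $a$. The freedom that remains is the value at terminals and the common value on each class of infinite paths, and a finite approximation to $\gamma$ may fix finitely many of these. A value fixed at a terminal $w$ would be in danger if the column of $w$ were assigned later, so a condition also lists columns that will never be assigned.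

\begin{definition}\label{def:condition}
A \emph{condition} is a triple $p=(\pi,E,v)$, where $\pi$ is an assignment; $E\subseteq\mathbb N$ is a finite set of \emph{frozen} columns with $0\in E$ and $E\cap\operatorname{dom}\pi=\emptyset$; and $v$ is a finite partial map $\mathbb N\to\mathcal A$ such that every $z\in\operatorname{dom}v$ lies in a column from $E$ or has an infinite $\pi$-path, and $v(z)=v(z')$ whenever $z,z'\in\operatorname{dom}v$ have infinite $\pi$-paths that meet. A condition $p'=(\pi',E',v')$ \emph{extends} $p$ if $\pi\subseteq\pi'$, $E\subseteq E'$ and $v\subseteq v'$.

The \emph{value} $\operatorname{val}_p(u)$ of $u\in\mathbb N_\bot$ is $a$ if $u=\bot$ or the $\pi$-path of $u$ dies; it is $v(w)$ if the path ends in a terminal $w\in\operatorname{dom}v$; it is $v(w)$ if the path is infinite and meets the $\pi$-path of $w\in\operatorname{dom}v$; and it is undefined otherwise. We write $u\sim_pu'$ if both values are defined and equal, or both are undefined and the $\pi$-paths of $u$ and $u'$ meet.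
\end{definition}

In the infinite case the path of $w$ is infinite by (P1), and $v(w)$ does not depend on the choice of $w$ by the last clause on $v$. A path of a number with undefined value does not die, so by (P1) two such paths meet exactly when they end in the same terminal or are infinite and meet; hence $\sim_p$ is an equivalence relation. For $\pi=\emptyset$ it is the relation $\sim_v$ of Example~\ref{ex:free}. We record what will be used.
\begin{itemize}
\item[(V1)] If $p'$ extends $p$ and $\operatorname{val}_p(u)$ is defined, then $\operatorname{val}_{p'}(u)=\operatorname{val}_p(u)$. Indeed, dead and infinite paths do not change by (P2), and a terminal $w\in\operatorname{dom}v$ has a finite path, so its column lies in $E\subseteq E'$ and it remains a terminal.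
\item[(V2)] If $u\in\mathbb N$ and $\operatorname{val}_p(u)$ is defined, then the $\pi$-path of $u$ dies or meets the $\pi$-path of an element of $\operatorname{dom}v$.
\item[(V3)] If the $\pi$-path of $u$ ends in a terminal $w\notin\operatorname{dom}v$, then $\operatorname{val}_p(u)$ is undefined, and $u\sim_pu'$ holds exactly for those $u'\in\mathbb N$ whose $\pi$-path ends in $w$. In particular, if $\bar n\notin\operatorname{dom}v$, then $\bar n\not\sim_p\bot$ and $\bar n\not\sim_p\bar m$ for $m\ne n$.
\end{itemize}

The relation $\sim_p$ captures all equalities that $p$ imposes on $\gamma$, in the following sense. This is the only place where $|\mathcal A|\ge2$ is used, and for $|\mathcal A|=1$ no two values can be different.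

\begin{lemma}[separation]\label{lem:separation}
If $u\not\sim_pu'$, there is an extension $p'$ of $p$ with the same assignment $\pi$ such that $\operatorname{val}_{p'}(u)$ and $\operatorname{val}_{p'}(u')$ are defined and different.
\end{lemma}

\begin{proof}
First let $\operatorname{val}_p(u)$ be undefined and $b\in\mathcal A$; we give $u$ the value $b$. If the $\pi$-path of $u$ ends in a terminal $w$, then $w\notin\operatorname{dom}v$ and the column of $w$ is not in $\operatorname{dom}\pi$; add this column to $E$ and put $v(w)=b$. If the path is infinite, it meets the path of no element of $\operatorname{dom}v$; put $v(u)=b$. In both cases we obtain a condition, and the numbers that acquire a value are those whose path meets the path of $u$, which are those $\sim_p$-equivalent to $u$.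

If both values are defined, they differ, and $p'=p$. If exactly one is undefined, assign to it an element of $\mathcal A$ different from the other value. If both are undefined, assign any value to $u$; then $u'$ still has no value, since $u'\not\sim_pu$, and we assign a different value to it.
\end{proof}

For patterns $\xi,\eta$ and a condition $p$ write $\xi\le_p\eta$ if there is a total computable $h$ with $\xi(x)\sim_p\eta(h(x))$ for all $x$. By Lemma~\ref{lem:separation}, if $\xi\not\le_p\eta$, then any given $h$ can be prevented from reducing $\gamma\xi$ to $\gamma\eta$ by an extension that leaves $\pi$ unchanged. The rest of the work consists in proving statements $\xi\not\le_p\eta$. The first needs no assumption on $p$.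

\begin{lemma}\label{lem:iota}
For every condition $p$, $\iota\not\le_p\kappa$.
\end{lemma}

\begin{proof}
Let $h$ be total computable, and choose $n\notin K$ with $\bar n\notin\operatorname{dom}v$. Then $\kappa(h(\bar n))$ is $\bot$ or $\bar m$ with $m\in K$, so $m\ne n$. By (V3), $\bar n\not\sim_p\kappa(h(\bar n))$.
\end{proof}

\section{Good assignments}\label{sec:good}

Suppose that $h$ is total computable, that the $\pi$-path of $h(n)$ ends in $\bar n$ for $n\in K$, and that it dies for $n\notin K$. Then every $\gamma$ obeying $\pi$ satisfies $\gamma\kappa=\gamma h$, and the nonreducibility we want is lost. Such assignments must be forbidden. For the induction to close, the forbidden class has to be larger in two ways. It must allow a copy of $\kappa$ along any $r\in\mathcal R$, so that we can pass to $e_0$ and $e_1$ and discard exceptional sets. And it must allow the paths to run through finitely many further columns with hypothetical functions, provided that death occurs in the real columns; Remark~\ref{rem:hypothetical} shows what fails otherwise.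

\begin{definition}\label{def:bad}
An assignment $\pi$ is \emph{bad} if there are an assignment $s$ with $\operatorname{dom}s\cap\operatorname{dom}\pi=\emptyset$, a function $r\in\mathcal R$ and a total computable $h$ such that for all $n$:
\begin{itemize}
\item[(B1)] if $n\in K$, the $(\pi\cup s)$-path of $h(n)$ ends in $\overline{r(n)}$;
\item[(B2)] if $n\notin K$, the $(\pi\cup s)$-path of $h(n)$ dies at a column in $\operatorname{dom}\pi$.
\end{itemize}
The triple $(s,r,h)$ is a \emph{witness} for $\pi$. An assignment that is not bad is \emph{good}, and a condition is \emph{good} if its assignment is.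
\end{definition}

The empty assignment is good, since (B2) cannot hold for any $n\notin K$. The assignment $\{(1,\kappa)\}$ is bad, with witness $s=\emptyset$, $r=\iota$, $h(n)=\langle1,n\rangle$. The same paths show why death must occur in $\operatorname{dom}\pi$: if death in $\operatorname{dom}s$ were allowed, placing $\kappa$ in an unused column would make every assignment bad.

\begin{lemma}\label{lem:witness}
\begin{itemize}
\item[(a)] If $(s,r,h)$ is a witness for $\pi$ and $e\in\mathcal R$, then $(s,re,he)$ is a witness for $\pi$.
\item[(b)] If $(s,r,h)$ is a witness for $\pi$, and $\pi'\supseteq\pi$ has domain disjoint from $\operatorname{dom}s$, then the $(\pi'\cup s)$-path of each $h(n)$ equals its $(\pi\cup s)$-path, and $(s,r,h)$ is a witness for $\pi'$.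
\item[(c)] Let $s,r,h$ be as in Definition~\ref{def:bad}, but suppose only that (B1) and (B2) hold for all $n\notin C$, where $C$ is c.e.\ and $C\cap K$ is finite. Then $\pi$ is bad.
\end{itemize}
\end{lemma}

\begin{proof}
If $e\in\mathcal R$, then $e(n)\in K$ exactly when $n\in K$, so (B1) and (B2) for $(s,r,h)$ at $e(n)$ are (B1) and (B2) for $(s,re,he)$ at $n$. This proves (a), and it proves (c) if we take $e$ with range disjoint from $C$, by Lemma~\ref{lem:K}(b). Part (b) follows from (P2), since the paths in question die or end in column $0$.
\end{proof}

Goodness is a property of $\pi$ alone, while a reduction $\kappa\le_p\iota$ may also exploit the values in $v$: for $n\notin K$ it may answer with a number that has value $a$ through $v$ and not through death. The next lemma shows that this does not help, because such answers reveal themselves by meeting one of finitely many paths. Since $\gamma$ has to be incomplete with respect to every element, not only $a$, we treat for each $z\in\mathbb N_\bot$ the pattern $\kappa_z$ with $\kappa_z(n)=\bar n$ for $n\in K$ and $\kappa_z(n)=z$ for $n\notin K$. Thus $\kappa_\bot=\kappa$.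

\begin{lemma}\label{lem:kappa}
If $p=(\pi,E,v)$ is a good condition and $z\in\mathbb N_\bot$, then $\kappa_z\not\le_p\iota$.
\end{lemma}

\begin{proof}
Suppose $\kappa_z(n)\sim_ph(n)$ for all $n$, with $h$ total computable. Let $Z=\operatorname{dom}v\cup(\{z\}\cap\mathbb N)$, a finite set, and let $C$ be the set of $n$ such that $\bar n\in\operatorname{dom}v$ or the $\pi$-path of $h(n)$ meets the $\pi$-path of an element of $Z$. By (P4), $C$ is c.e.

If $n\in K$ and $\bar n\notin\operatorname{dom}v$, then $h(n)\sim_p\bar n$ and (V3) show that the path of $h(n)$ ends in $\bar n$. If moreover $n\in C$, then by (P1) the path of an element of $Z$ ends in $\bar n$. So $C\cap K$ is finite by (P5), and (B1) holds with $s=\emptyset$, $r=\iota$ for $n\in K\setminus C$.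

Let $n\notin K\cup C$, so $h(n)\sim_pz$. If $\operatorname{val}_p(z)$ were undefined, the paths of $h(n)$ and $z$ would meet, giving $n\in C$. So $\operatorname{val}_p(h(n))$ is defined. By (V2) and $n\notin C$, the $\pi$-path of $h(n)$ dies, necessarily at a column in $\operatorname{dom}\pi$. This is (B2). By Lemma~\ref{lem:witness}(c), $\pi$ is bad, a contradiction.
\end{proof}

\section{Functions that cannot be absorbed split}\label{sec:splitting}

Let $\pi$ be good and $\pi\cup\{(c,f)\}$ bad. A witness provides paths that simulate $\kappa$, and since $\pi$ is good, their deaths cannot all be arranged inside $\operatorname{dom}\pi$: the divergence of $f$ in column $c$ is needed. If a reduction supplied, for each relevant $y$, a \emph{number} $g(y)$ with $f(y)\sim_pg(y)$, we could put $g$ in place of $f$ in column $c$, now regarded as hypothetical. No path would die at column $c$ any more, the fates would essentially be preserved, and $\pi$ itself would be bad. The following lemma carries this out.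

\begin{lemma}[rerouting]\label{lem:rerouting}
Let $p=(\pi,E,v)$ be a condition, $c\notin\operatorname{dom}\pi\cup\{0\}$, and $f,g\in\mathcal P$. Let $(s,r,h)$ be a witness for $\pi\cup\{(c,f)\}$, and let $\tau=\pi\cup s\cup\{(c,f)\}$. Suppose $C_0$ is c.e., $C_0\cap K$ is finite, and for every $n\notin C_0$ and every $\langle c,y\rangle$ on the $\tau$-path of $h(n)$ the value $g(y)$ is defined and $f(y)\sim_pg(y)$. Then $\pi$ is bad.
\end{lemma}

\begin{proof}
Let $\sigma=\pi\cup s\cup\{(c,g)\}$. The $\tau$-path of $h(n)$ is finite: it ends in $\overline{r(n)}$ for $n\in K$ and dies at a column in $\operatorname{dom}\pi\cup\{c\}$ for $n\notin K$. The relation $f(y)\sim_pg(y)$ controls paths only when no value from $v$ is involved, so we set aside two c.e.\ sets,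
\begin{align*}
C_1&=\{n:\text{the $\tau$-path of $h(n)$ contains an element of }\operatorname{dom}v\},\\
C_2&=\{n:\text{the $\sigma$-path of $h(n)$ meets the $\sigma$-path of an element of }\operatorname{dom}v\}.
\end{align*}
If $n\in C_1\cap K$, the $\tau$-path of an element of $\operatorname{dom}v$ ends in $\overline{r(n)}$, so $C_1\cap K$ is finite by (P5).

\medskip
\noindent\emph{Claim. Let $n\notin C_0\cup C_1$, and let $u$ lie on the $\tau$-path of $h(n)$. If $n\in K$, the $\sigma$-path of $u$ ends in $\overline{r(n)}$. If $n\notin K$, the $\sigma$-path of $u$ dies at a column in $\operatorname{dom}\pi$ or meets the $\sigma$-path of an element of $\operatorname{dom}v$.}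
\medskip

We use induction on the number of elements of column $c$ on the $\tau$-path of $u$, which is a tail of the $\tau$-path of $h(n)$. If there are none, the $\sigma$-path of $u$ equals its $\tau$-path by (P3). For $n\in K$ it ends in $\overline{r(n)}$; for $n\notin K$ it dies at a column in $\operatorname{dom}\pi\cup\{c\}$, and this column is not $c$.

Otherwise let $\langle c,y\rangle$ be the first such element. By (P3) the $\sigma$-path of $u$ reaches $\langle c,y\rangle$; it continues with the number $g(y)$ and then, by (P2), with the whole $\pi$-path of $g(y)$. There are two cases.

\emph{Case 1: $f(y)=\bot$, or $f(y)\in\mathbb N$ and its $\pi$-path dies.} Then the $\tau$-path of $h(n)$ dies, so $n\notin K$. Also $\operatorname{val}_p(f(y))=a$ is defined, hence so is $\operatorname{val}_p(g(y))$. By (V2), the $\pi$-path of $g(y)$ either dies, at a column in $\operatorname{dom}\pi$, and then the $\sigma$-path of $u$ dies there; or it meets the $\pi$-path of an element of $\operatorname{dom}v$, which is contained in the $\sigma$-path of that element.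

\emph{Case 2: $f(y)\in\mathbb N$ and its $\pi$-path does not die} (Figure~\ref{fig:rerouting}). The $\pi$-path of $f(y)$ is a segment of the finite $\tau$-path of $h(n)$, so it ends in a $\pi$-terminal $w$ on that path. Since $n\notin C_1$, we have $w\notin\operatorname{dom}v$, and by (V3) the $\pi$-path of $g(y)$ also ends in $w$. So the $\sigma$-path of $w$ is a tail of the $\sigma$-path of $u$. The $\tau$-path of $w$ is a tail of the $\tau$-path of $u$ that starts after $\langle c,y\rangle$, so it has fewer elements of column $c$. The induction hypothesis for $w$ gives the claim for $u$.

\medskip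
Let $C=C_0\cup C_1\cup C_2$. If $n\in K\cap C_2$ and $n\notin C_0\cup C_1$, then by the claim the $\sigma$-path of $h(n)$ ends in $\overline{r(n)}$, and by (P1) so does the $\sigma$-path of an element of $\operatorname{dom}v$; there are finitely many such $n$ by (P5). Hence $C\cap K$ is finite. For $n\notin C$ the claim with $u=h(n)$ gives (B1) and (B2) for $\pi$ and the triple $(s\cup\{(c,g)\},r,h)$, the second alternative for $n\notin K$ being excluded by $n\notin C_2$. By Lemma~\ref{lem:witness}(c), $\pi$ is bad.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (u) at (0,0) {$u$};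
\node (c) at (2.2,0) {$\langle c,y\rangle$};
\node (f) at (4.4,0.9) {$f(y)$};
\node (g) at (4.4,-0.9) {$g(y)$};
\node (w) at (6.8,0) {$w$};
\draw[->,dashed] (u) -- node[above] {$\pi\cup s$} (c);
\draw[->] (c) -- node[above left] {$\tau$} (f);
\draw[->] (c) -- node[below left] {$\sigma$} (g);
\draw[->,dashed] (f) -- node[above right] {$\pi$} (w);
\draw[->,dashed] (g) -- node[below right] {$\pi$} (w);
\end{tikzpicture}
\caption{Rerouting a path. The assignments $\tau$ and $\sigma$ differ only in column $c$, where $\tau$ has $f$ and $\sigma$ has $g$. The two paths of $u$ part at the first element $\langle c,y\rangle$ of column $c$ and rejoin at the $\pi$-terminal $w$ in which the $\pi$-paths of $f(y)$ and $g(y)$ both end. Solid arrows are single steps, dashed arrows are segments of paths.}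
\label{fig:rerouting}
\end{figure}

We can now cut $f$. The piece to be kept consists of the arguments $y$ that are visited by the paths belonging to $e_0$. The cut is chosen at the moment when $f$ is refused, but the diagonalizations take place later, under larger assignments; to keep the witness valid we freeze $c$ and the hypothetical columns.

\begin{lemma}[splitting]\label{lem:splitting}
Let $p=(\pi,E,v)$ be a good condition, $f\in\mathcal P$, $c\notin\operatorname{dom}\pi\cup E$, and let $\pi\cup\{(c,f)\}$ be bad with witness $(s,r,h)$. Then $p^*=(\pi,E\cup\operatorname{dom}s\cup\{c\},v)$ is a good condition extending $p$, and there is a total computable $\rho$ such that every good condition $p'$ extending $p^*$ satisfies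
\[
\text{\rm(i)}\quad f\rho\not\le_{p'}\iota,\qquad\qquad\text{\rm(ii)}\quad f\not\le_{p'}\iota\oplus f\rho .
\]
\end{lemma}

For $\pi=\emptyset$, $c=1$, $f=\kappa$ and the witness $(\emptyset,\iota,n\mapsto\langle1,n\rangle)$, the proof allows $\rho=e_0$, and (i), (ii) generalize (a), (b) of Example~\ref{ex:free}.

\begin{proof}
The triple $p^*$ is a condition because $\operatorname{dom}s\cup\{c\}$ is disjoint from $\operatorname{dom}\pi$. Let $\tau^*=\pi\cup s\cup\{(c,f)\}$, and let $R$ be the c.e.\ set of all $y$ such that $\langle c,y\rangle$ lies on the $\tau^*$-path of $h(e_0(n))$ for some $n$. If $R$ were empty, these paths would avoid column $c$; by (P3) they would be $(\pi\cup s)$-paths, dying in $\operatorname{dom}\pi$ for $n\notin K$, and $(s,re_0,he_0)$ would be a witness for $\pi$. As $\pi$ is good, $R\ne\emptyset$, and we let $\rho$ be a total computable function with range $R$.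

Let $p'=(\pi',E',v')$ be a good extension of $p^*$. Since $\operatorname{dom}s\cup\{c\}\subseteq E'$, the domain of $\pi'$ is disjoint from $\operatorname{dom}s\cup\{c\}$, and $\tau=\pi'\cup s\cup\{(c,f)\}$ is an assignment. By Lemma~\ref{lem:witness}(a),(b), the $\tau$-path of each $h(m)$ equals its $\tau^*$-path, and $(s,r,h)$, $(s,re_0,he_0)$, $(s,re_1,he_1)$ are witnesses for $\pi'\cup\{(c,f)\}$.

(i) Suppose $f(\rho(i))\sim_{p'}q(i)$ for all $i$, with $q$ total computable. Let $g(y)=q(i)$ for the least $i$ with $\rho(i)=y$. Then $g$ is p.c.\ with domain $R$, and $f(y)\sim_{p'}g(y)$ for $y\in R$. Every $\langle c,y\rangle$ on the $\tau$-path of some $h(e_0(n))$ has $y\in R$. Lemma~\ref{lem:rerouting}, applied to $p'$, the witness $(s,re_0,he_0)$ and $C_0=\emptyset$, shows that $\pi'$ is bad, a contradiction.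

(ii) Suppose $q$ is total computable, $f(y)\sim_{p'}w$ whenever $q(y)=2w$, and $f(y)\sim_{p'}f(\rho(i))$ whenever $q(y)=2i+1$. Even answers are numbers and can be used for rerouting; odd answers may be $\bot$ and cannot. We look at the paths belonging to $e_1$ and show that odd answers occur there for only finitely many $n\in K$. Let $C_0$ be the c.e.\ set of $n$ such that the $\tau$-path of $h(e_1(n))$ contains some $\langle c,y\rangle$ with $q(y)$ odd.

Let $n\in C_0\cap K$ and $m=e_1(n)$, so that the $\tau$-path of $h(m)$ ends in $\overline{r(m)}$. We claim that this path contains an element of $\operatorname{dom}v'$. Suppose not, and let $\langle c,y\rangle$ on it have $q(y)=2i+1$. The path is finite and does not die, so $f(y)\in\mathbb N$ and the $\pi'$-path of $f(y)$ ends in a $\pi'$-terminal $w$ on the $\tau$-path of $h(m)$, with $w\notin\operatorname{dom}v'$. By (V3), $f(\rho(i))\in\mathbb N$ and its $\pi'$-path ends in $w$. Since $\rho(i)\in R$, the element $\langle c,\rho(i)\rangle$ lies on the $\tau$-path of $h(m')$ for some $m'$ in the range of $e_0$. That path continues through $f(\rho(i))$ to $w$, so by (P1) it ends in $\overline{r(m)}$. It does not die, hence $m'\in K$ and it ends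 in $\overline{r(m')}$. As $r$ is injective, $m'=m$, although the ranges of $e_0$ and $e_1$ are disjoint. This proves the claim.

So for $n\in C_0\cap K$ the $\tau$-path of an element of $\operatorname{dom}v'$ ends in $\overline{re_1(n)}$, and $C_0\cap K$ is finite by (P5). Let $g(y)=w$ if $q(y)=2w$ and $g(y)=0$ if $q(y)$ is odd; $g$ is total computable. For $n\notin C_0$ every $\langle c,y\rangle$ on the $\tau$-path of $h(e_1(n))$ has $q(y)$ even, so $f(y)\sim_{p'}g(y)$. Lemma~\ref{lem:rerouting}, applied to $p'$, the witness $(s,re_1,he_1)$ and $C_0$, shows that $\pi'$ is bad, a contradiction.
\end{proof}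

\begin{remark}\label{rem:hypothetical}
Lemma~\ref{lem:splitting} fails if only witnesses with $s=\emptyset$ are admitted. Let $f_1(\langle d,n\rangle)=\langle d,n\rangle$ for $d\ge2$, $n\in K$, let $f_1$ be undefined otherwise, and let $\pi=\{(1,f_1)\}$. A $\pi$-path that ends in column $0$ starts there, and a $\pi$-path that dies starts in column $1$; so a witness $(\emptyset,r,h)$ would decide $K$, and $\pi$ would count as good. Let $f(n)=\bar n$ for all $n$. For every $c\ge2$ the assignment $\pi\cup\{(c,f)\}$ has the witness $(\emptyset,\iota,n\mapsto\langle1,\langle c,n\rangle\rangle)$, so $f$ cannot be absorbed; but $f$ is total, so $f\rho\le_{p'}\iota$ for all $\rho$ and $p'$. Definition~\ref{def:bad} recognizes $\pi$ as bad, through $s=\{(2,f)\}$.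
\end{remark}

\section{A function on the maximal set that resists $\gamma\oplus\gamma\kappa$}\label{sec:cover}

The second numbering will be $\beta=\gamma\oplus\gamma\kappa$. Although $\gamma$ yields to all functions with domain $M$, the numbering $\beta$ need not: if $\lambda$ is p.c.\ with domain $M$, then $u(x)=2\lambda(x)+1$ has domain $M$, and $\beta u=\gamma\kappa\lambda$ inherits the difficulty of $\kappa$. By Lemma~\ref{lem:maximal} it suffices to arrange $\gamma\kappa\lambda\not\le\gamma\oplus\gamma\kappa$. This requires care in the choice of $\lambda$; a constant $\lambda$ with value outside $K$ makes $\kappa\lambda$ nowhere defined. A potential reduction divides $\mathbb N$ into computable parts, one of which contains almost all of $\overline M$ by (M2). We want $\lambda$ to take every value on every such part.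

\begin{lemma}\label{lem:lambda}
There is a p.c.\ function $\lambda$ with domain $M$ such that for every computable $P$ with $\overline M\subseteq^*P$ and every $n$ there is $x\in M\cap P$ with $\lambda(x)=n$.
\end{lemma}

\begin{proof}
Let $x_0,x_1,\dots$ be a computable enumeration of $M$ without repetitions. We define $\lambda(x_s)$ by recursion on $s$, reading the number $\langle e,n\rangle$ as the request that $\lambda$ take the value $n$ on $W_e$. Call $\langle e,n\rangle$ \emph{eligible at $s$} if $\langle e,n\rangle\le s$, $x_s\in W_{e,s}$, and there is no $s'<s$ with $x_{s'}\in W_{e,s'}$ and $\lambda(x_{s'})=n$. If some number is eligible at $s$, \emph{choose} the least one, $\langle e,n\rangle$, and put $\lambda(x_s)=n$; otherwise put $\lambda(x_s)=0$. A number chosen at $s$ is not eligible later, so each number is chosen at most once.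

Let $P=W_e$ with $\overline M\subseteq^*P$, and let $T=\{s:x_s\in W_{e,s}\}$. We show that $T$ is infinite. The c.e.\ set $V=\{x:x\in W_{e,s}\setminus\{x_0,\dots,x_s\}\text{ for some }s\}$ satisfies $W_e\setminus M\subseteq V\subseteq W_e$. If $x\in V\cap M$, then $x=x_{s'}$ and $x\in W_{e,s}$ for some $s<s'$, so $s'\in T$. If $T$ were finite, $V\cap M$ would be finite, and $W_e\setminus M=V\setminus(V\cap M)$ would be a c.e.\ subset of $\overline M$, infinite because $\overline M\subseteq^*W_e$. This contradicts (M1).

Suppose $\lambda(x_s)\ne n$ for all $s\in T$. Then $\langle e,n\rangle$ is eligible at every $s\in T$ with $s\ge\langle e,n\rangle$, so at each such $s$ a number $\le\langle e,n\rangle$ is chosen. There are infinitely many such $s$, while each of these finitely many numbers is chosen at most once, a contradiction. So $\lambda(x_s)=n$ for some $s\in T$, and $x_s\in M\cap P$.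
\end{proof}

Fix such a $\lambda$.

\begin{lemma}\label{lem:cover}
If $p=(\pi,E,v)$ is a good condition, then $\kappa\lambda\not\le_p\iota\oplus\kappa$.
\end{lemma}

\begin{proof}
Suppose $\kappa\lambda(x)\sim_p(\iota\oplus\kappa)(h(x))$ for all $x$, with $h$ total computable. Let $P_0$ and $P_1$ be the sets of $x$ with $h(x)$ even and odd, respectively. By (M2), $\overline M\subseteq^*P_0$ or $\overline M\subseteq^*P_1$.

Let $\overline M\subseteq^*P_0$. Given $n$, search for $x_n\in M\cap P_0$ with $\lambda(x_n)=n$; the search succeeds by Lemma~\ref{lem:lambda}. Then $\kappa(n)=\kappa\lambda(x_n)\sim_ph(x_n)/2$ for all $n$, so $\kappa\le_p\iota$, contrary to Lemma~\ref{lem:kappa}. This is where goodness is used.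

Let $\overline M\subseteq^*P_1$, and write $h(x)=2m_x+1$ for $x\in P_1$, so that $\kappa\lambda(x)\sim_p\kappa(m_x)$. Choose $n\in K$ with $\bar n\notin\operatorname{dom}v$. By (V3), $\kappa(n)=\bar n\not\sim_p\bot$, and $\bar n\not\sim_p\kappa(m)$ for $m\ne n$, since $\kappa(m)\in\{\bot,\bar m\}$. For $x\in\overline M\cap P_1$ we have $\bot=\kappa\lambda(x)\sim_p\kappa(m_x)$, so $m_x\ne n$. Hence the computable set $P'=\{x\in P_1:m_x\ne n\}$ satisfies $\overline M\subseteq^*P'$, and Lemma~\ref{lem:lambda} gives $x\in M\cap P'$ with $\lambda(x)=n$. Then $\bar n=\kappa\lambda(x)\sim_p\kappa(m_x)$ with $m_x\ne n$, a contradiction.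
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:construction}

\subsection*{Construction}
We build good conditions $p_j=(\pi_j,E_j,v_j)$, each extending the previous one, starting from $p_0=(\emptyset,\{0\},\emptyset)$. To \emph{separate $(\xi,\eta)$ at $h$}, where $h$ is total computable and $\xi\not\le_p\eta$ for the current condition $p$, means to pick $x$ with $\xi(x)\not\sim_p\eta(h(x))$ and to pass, by Lemma~\ref{lem:separation}, to an extension in which $\xi(x)$ and $\eta(h(x))$ have different values. The assignment does not change, so the new condition is good. The tasks are the following, where $p=(\pi,E,v)$ is the current condition and $h$ ranges over the total computable functions.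
\begin{itemize}
\item[(T1)] For $b\in\mathcal A$: pick $\bar m\notin\operatorname{dom}v$ and put $v(\bar m)=b$. This is allowed since $0\in E$.
\item[(T2)] For $z\in\mathbb N_\bot$ and $h$: separate $(\kappa_z,\iota)$ at $h$, by Lemma~\ref{lem:kappa}.
\item[(T3)] For $h$: separate $(\iota,\kappa)$ at $h$, by Lemma~\ref{lem:iota}.
\item[(T4)] For $h$: separate $(\kappa\lambda,\iota\oplus\kappa)$ at $h$, by Lemma~\ref{lem:cover}.
\item[(T5)] For $f\in\mathcal P$: if there is $c\notin\operatorname{dom}\pi\cup E$ with $\pi\cup\{(c,f)\}$ good, pass to $(\pi\cup\{(c,f)\},E,v)$ and say that $f$ is \emph{absorbed at $c$}. This is a condition: $c\ne0$, $c\notin E$, and infinite paths do not change. Otherwise pick any $c\notin\operatorname{dom}\pi\cup E$ and a witness for $\pi\cup\{(c,f)\}$, pass to the condition $p^*$ of Lemma~\ref{lem:splitting}, let $\rho_f$ be the function given there, and say that $f$ is \emph{refused}.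
\item[(T6)] For $f\in\mathcal P$ and $h$: if $f$ was absorbed, do nothing. If $f$ was refused, the current condition is good and extends the $p^*$ chosen for $f$; separate $(f\rho_f,\iota)$ at $h$ by Lemma~\ref{lem:splitting}(i), and then $(f,\iota\oplus f\rho_f)$ at $h$ by Lemma~\ref{lem:splitting}(ii).
\end{itemize}
Since $\mathcal A$ is countable, there are countably many tasks. List them in order type $\omega$ so that the task (T5) for $f$ precedes all tasks (T6) for $f$, and perform the $j$th task in passing from $p_j$ to $p_{j+1}$. Neither the list nor the choices need to be effective.

For $u\in\mathbb N_\bot$ let $\gamma(u)=\operatorname{val}_{p_j}(u)$ if this is defined for some $j$, and $\gamma(u)=a$ otherwise. By (V1) this is unambiguous, and $\gamma(\bot)=a$ as our convention requires. By (T1), $\gamma$ maps $\mathbb N$ onto $\mathcal A$. If $(\xi,\eta)$ was separated at $h$, then $\gamma\xi\ne\gamma\eta h$. Hence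
\begin{equation}\label{eq:nonred}
\gamma\kappa_z\not\le\gamma\ \ (z\in\mathbb N_\bot),\qquad\gamma\not\le\gamma\kappa,\qquad\gamma\kappa\lambda\not\le\gamma\oplus\gamma\kappa,
\end{equation}
and for every refused $f$
\begin{equation}\label{eq:refused}
\gamma f\rho_f\not\le\gamma,\qquad\gamma f\not\le\gamma\oplus\gamma f\rho_f .
\end{equation}
If $f$ is absorbed at $c$, then \eqref{eq:absorb} holds. Indeed, let $j$ be so large that $\pi_j(c)=f$. If $f(y)=\bot$, the $\pi_j$-path of $\langle c,y\rangle$ dies and both sides are $a$. Otherwise the $\pi_j$-path of $f(y)$ is the $\pi_j$-path of $\langle c,y\rangle$ without its first step, so $\operatorname{val}_{p_j}$ is undefined at both points or defined and equal at both. As this holds for all large $j$, the two points have the same $\gamma$-value, whether it comes from some $p_j$ or is $a$ by default.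

Put $\beta=\gamma\oplus\gamma\kappa$, a numbering of $\mathcal A$ with $\gamma\le\beta$.

\subsection*{Incompleteness and equivalence of the completions}
Suppose $\gamma$ is complete with respect to $b$, and choose $z\in\mathbb N$ with $\gamma(z)=b$. Completeness applied to $\kappa$, whose domain is $K$, gives a total computable $h$ with $\gamma h(n)=\gamma(\bar n)$ for $n\in K$ and $\gamma h(n)=\gamma(z)$ for $n\notin K$. That is, $\gamma h=\gamma\kappa_z$, contrary to \eqref{eq:nonred}. So $\gamma$ is incomplete.

Suppose $\beta$ is complete with respect to some element. By Lemma~\ref{lem:join}, $\beta\le\gamma$ or $\beta\le\gamma\kappa$. The first gives $\gamma\kappa\le\gamma$, contrary to \eqref{eq:nonred} with $z=\bot$; the second gives $\gamma\le\gamma\kappa$, contrary to \eqref{eq:nonred} as well. So $\beta$ is incomplete.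

Since $\beta=\gamma(\iota\oplus\kappa)$ and $\iota\oplus\kappa\in\mathcal P$, Lemma~\ref{lem:names} gives $\gamma\le\beta\le\gamma_a$, and therefore $\beta_a\equiv\gamma_a$ by the remark after (C1)--(C4).

\subsection*{No minimal cover over $\gamma$}
Let $\gamma\le\mu\le\gamma_a$ and $\mu\not\le\gamma$. By Lemma~\ref{lem:names}, $\mu=\gamma f$ with $f\in\mathcal P$. If $f$ were absorbed at $c$, then $\mu(y)=\gamma(\langle c,y\rangle)$ by \eqref{eq:absorb}, and $\mu\le\gamma$. So $f$ is refused. Let $\nu=\gamma\oplus\gamma f\rho_f$, a numbering of $\mathcal A$ with $\gamma\le\nu$. We have $\nu\le\mu$, because $\gamma\le\mu$ and $\gamma f\rho_f=\mu\rho_f$ with $\rho_f$ total computable. By \eqref{eq:refused}, $\nu\not\le\gamma$ and $\mu\not\le\nu$. Thus $\gamma<\nu<\mu$, which proves~(1).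

\subsection*{A minimal cover over $\beta$}
Let $u(x)=2\lambda(x)+1$, a p.c.\ function with domain $M$. For $x\in M$ we have $\beta u(x)=\gamma\kappa(\lambda(x))$, and for $x\notin M$ both $\beta u(x)$ and $\gamma\kappa\lambda(x)$ equal $a$. So $\beta u=\gamma\kappa\lambda$, and $\beta u\not\le\beta$ by \eqref{eq:nonred}. By Lemma~\ref{lem:maximal}, $\beta\oplus\beta u$ is a minimal cover of $\beta$ in $[\beta,\beta_a]$. This proves~(2) and completes the proof of Theorem~\ref{thm:main}. \qed

\begin{remark}
The construction never mentions $M$ in deciding what to absorb, yet it absorbs every $f\in\mathcal P$ with domain $M$: by Lemma~\ref{lem:maximal} and part~(1) such an $f$ satisfies $\gamma f\le\gamma$, whereas a refused $f$ satisfies $\gamma f\not\le\gamma$ by the first part of \eqref{eq:refused}. The function $\kappa\lambda$, on the other hand, is refused, since $\gamma\kappa\lambda\not\le\gamma$ by \eqref{eq:nonred}; its domain is $\lambda^{-1}(K)$, and only over $\beta$, where the values $\gamma\kappa(n)$ have names, does $\gamma\kappa\lambda$ come from a function with domain $M$.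
\end{remark}

\begin{thebibliography}{1}
\bibitem{completion}
\emph{Completion of numberings}, \texttt{http://www.math.uni.wroc.pl/\textasciitilde pkowa/slides/badaev.pdf}.
\end{thebibliography}
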